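\title{Half-factorial sets in cyclic groups: the infimum of $\mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)$ is one half}

\begin{abstract}
A subset $G_0$ of a finite abelian group $G$ is half-factorial if all factorizations of a zero-sum sequence over $G_0$ into minimal zero-sum sequences have the same length, and $\mu(G)$ is the largest size of such a subset. It is known that $\inf_n \mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)\ge \frac12$, where $\tau(n)$ is the number of divisors of $n$, and it was conjectured that this inequality is strict. We disprove the conjecture: for every $k\ge1$ we construct squarefree integers $n$ with $\mu(\mathbb{Z}/n\mathbb{Z})\le(\frac12+2^{-k})\tau(n)$, so that the infimum equals $\frac12$. The proof combines a forbidden configuration of four divisors, an inequality for pairs of set families, and a density argument in the Boolean lattice.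
\end{abstract}

\section{The problem and the results}

Let $G$ be a finite abelian group, written additively, and let $G_0\subseteq G$. A \emph{sequence over $G_0$} is an element of the free abelian monoid with basis $G_0$, that is, a finite multiset of elements of $G_0$. We write sequences multiplicatively: $g^2h$ consists of two copies of $g$ and one copy of $h$. A sequence is \emph{zero-sum} if its terms add up to $0$ in $G$. The zero-sum sequences over $G_0$ form the \emph{block monoid} $\mathcal{B}(G_0)$. Its only unit is the empty sequence. Its irreducible elements, the \emph{atoms}, are the nonempty zero-sum sequences without a nonempty proper zero-sum subsequence, because the complement of a zero-sum subsequence in a zero-sum sequence is again zero-sum. Every nonempty zero-sum sequence is a product of atoms. The set $G_0$ is \emph{half-factorial} if, for each nonempty zero-sum sequence over $G_0$, all its factorizations into atoms have the same number of factors. For example, $\{1,2\}\subseteq\mathbb{Z}/3\mathbb{Z}$ is not half-factorial, since $(1^3)(2^3)=(1\cdot2)(1\cdot2)(1\cdot2)$. Let $\mu(G)$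 be the largest cardinality of a half-factorial subset of $G$.

For a positive integer $n$ let $\tau(n)$ be the number of its positive divisors and $\omega(n)$ the number of its distinct prime divisors. A half-factorial subset of $\mathbb{Z}/n\mathbb{Z}$ contains at most one element of each order (Lemma~\ref{lem:orders}). Hence $\mu(\mathbb{Z}/n\mathbb{Z})\le\tau(n)$, and the ratio $\mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)$ is the largest share of the possible orders that can occur together in a half-factorial set. The ratio is $1$ if $n$ is a prime power or a product of two distinct primes (Example~\ref{ex:small}), and it is at most $\frac78$ for $n=30$ (Example~\ref{ex:thirty}). How small can it become? It is known that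
\begin{equation}\label{eq:known}
\frac12\ \le\ \inf_{n\ge1}\frac{\mu(\mathbb{Z}/n\mathbb{Z})}{\tau(n)}\ \le\ \frac{13}{16},
\end{equation}
where the upper bound comes from the fact that $\mu(\mathbb{Z}/n\mathbb{Z})\in\{12,13\}$ for infinitely many products $n$ of four distinct primes, for which $\tau(n)=16$. All the values mentioned so far lie well above $\frac12$, and the problem, which comes from \cite{source}, is to decide the following.

\medskip
\noindent\textbf{Conjecture.} \emph{One has $\inf_{n\ge1}\mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)>\frac12$.}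
\medskip

The conjecture is false. The counterexamples are squarefree integers with very many prime factors, a few of which satisfy a congruence modulo the product of all earlier ones.

\begin{theorem}\label{thm:upper}
Let $k\ge1$ and $s\ge2^{1+2^{k+5}}$. Let $m=q_1\cdots q_s$ be a product of $s$ distinct, otherwise arbitrary, primes, and let $P_1,\dots,P_k$ be primes with
\[
P_i\equiv-1\pmod{mP_1\cdots P_{i-1}}\qquad(1\le i\le k).
\]
Put $n=mP_1\cdots P_k$. Then $\mu(\mathbb{Z}/n\mathbb{Z})\le\left(\frac12+2^{-k}\right)\tau(n)$.
\end{theorem}

By Dirichlet's theorem, every residue class coprime to its modulus contains infinitely many primes, so there are infinitely many choices for each $P_i$. The congruence makes $P_i$ coprime to $mP_1\cdots P_{i-1}$. Thus the $s+k$ primes are pairwise distinct, $n$ is squarefree, and $\tau(n)=2^{s+k}$. Letting $k\to\infty$ we obtain the first assertion of the next corollary from Theorem~\ref{thm:upper} alone, and the second with the known lower bound in \eqref{eq:known}.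

\begin{corollary}\label{cor:inf}
One has $\inf_{n\ge1}\mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)\le\frac12$, so the conjecture is false. Together with the lower bound in \eqref{eq:known}, the infimum equals $\frac12$.
\end{corollary}

If the last prime is large, a direct construction complements the upper bound.

\begin{theorem}\label{thm:twosided}
In the situation of Theorem~\ref{thm:upper}, let $n'=n/P_k$ and suppose in addition that $P_k\ge n'\tau(n')$, which is possible by Dirichlet's theorem. Then
\[
\tfrac12\tau(n)+\omega(n)\ \le\ \mu(\mathbb{Z}/n\mathbb{Z})\ \le\ \left(\tfrac12+2^{-k}\right)\tau(n).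
\]
Taking $s=2^{1+2^{k+5}}$ gives infinitely many $n$, with $\omega(n)\to\infty$, such that
\[
\tfrac12<\mu(\mathbb{Z}/n\mathbb{Z})/\tau(n)\le\tfrac12+O\big(1/\log\omega(n)\big).
\]
\end{theorem}

We claim nothing about whether the infimum is attained.

Section~\ref{sec:divisors} turns half-factoriality into a question about sums of divisors of $n$, and Section~\ref{sec:lower} contains the construction behind the lower bound. The upper bound has three ingredients. The arithmetic one (Section~\ref{sec:four}) is a set of four divisors whose orders cannot occur together. The extremal one (Section~\ref{sec:families}) says that families of subsets of $\{1,\dots,k\}$ avoiding the pattern left by these four divisors fill barely more than half of the available space. The probabilistic one (Section~\ref{sec:squares}) supplies the remaining part of the pattern among the subsets of $\{1,\dots,s\}$. Section~\ref{sec:proofs} puts them together.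

\section{Cross numbers and sets of divisors}\label{sec:divisors}

Throughout this section $G=\mathbb{Z}/n\mathbb{Z}$ with $n\ge1$ arbitrary. Comparing all factorizations of all sequences is unwieldy, and the cross number replaces this by a condition on single atoms. The \emph{cross number} of a sequence $A=g_1\cdots g_l$ is
\[
\mathsf{k}(A)=\sum_{i=1}^l\frac1{\operatorname{ord}(g_i)}.
\]
It is additive, $\mathsf{k}(AB)=\mathsf{k}(A)+\mathsf{k}(B)$, and it is normalized so that the atoms $g^{\operatorname{ord}(g)}$ have cross number $1$.

\begin{lemma}\label{lem:cross}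
A subset $G_0\subseteq G$ is half-factorial if and only if every atom of $\mathcal{B}(G_0)$ has cross number $1$. In that case every zero-sum sequence $B$ over $G_0$ has integral cross number, and each factorization of $B$ consists of exactly $\mathsf{k}(B)$ atoms.
\end{lemma}

\begin{proof}
Let $G_0$ be half-factorial and let $A=g_1\cdots g_l$ be an atom. Then
\[
A^n=\prod_{i=1}^l\big(g_i^{\operatorname{ord}(g_i)}\big)^{n/\operatorname{ord}(g_i)}
\]
are two factorizations of one sequence, of lengths $n$ and $\sum_i n/\operatorname{ord}(g_i)=n\,\mathsf{k}(A)$. So $\mathsf{k}(A)=1$. Conversely, if all atoms have cross number $1$, then by additivity every factorization of a zero-sum sequence $B$ has length $\mathsf{k}(B)$.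
\end{proof}

An atom over a subset of $G_0$ is an atom over $G_0$, so subsets of half-factorial sets are half-factorial. The integrality of cross numbers is a strong rigidity property: each of the next three lemmas follows by writing down one short zero-sum sequence.

\begin{lemma}\label{lem:orders}
A half-factorial set $G_0\subseteq G$ contains at most one element of each order.
\end{lemma}

\begin{proof}
Let $g,g'\in G_0$ have the same order $t\ge2$. Both generate the unique subgroup of order $t$, so $g'=ug$ with $1\le u\le t-1$. The sequence $g^{t-u}g'$ is zero-sum with cross number $(t-u+1)/t$, and $2\le t-u+1\le t$. Integrality forces $u=1$.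
\end{proof}

We index orders by complementary divisors, because the residue class of a divisor $d$ of $n$ has order $n/d$ (the divisor $d=n$ represents $0$). For a half-factorial subset $G_0$ of a cyclic group of order $n$ let
\[
D(G_0)=\{d\mid n:\ G_0\text{ contains an element of order }n/d\},
\]
and for $d\in D(G_0)$ let $g_d$ be that element. Then $|G_0|=|D(G_0)|$. In $\mathbb{Z}/n\mathbb{Z}$ we have $g_d=du$ with $u$ coprime to $n/d$. An automorphism $\varphi$ of $G$ preserves half-factoriality and orders, so $D(\varphi(G_0))=D(G_0)$. Finally, let $Q\mid n$ and let $H$ be the subgroup of order $n/Q$. An element of order $n/(Qd)=(n/Q)/d$ lies in $H$, so $G_0\cap H$ is a half-factorial subset of the cyclic group $H$ with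
\begin{equation}\label{eq:subgroup}
D(G_0\cap H)=\{d\mid n/Q:\ Qd\in D(G_0)\}.
\end{equation}

We would like to know the elements $g_d$ and not only their orders. The best case is $g_d=d$, and it propagates upward along divisibility.

\begin{lemma}\label{lem:up}
Let $G_0\subseteq G$ be half-factorial and let $c,d\in D(G_0)$ with $c\mid d$ and $d\ne n$. If $g_c=c$, then $g_d=d$.
\end{lemma}

\begin{proof}
Let $t=n/c$. The element $g_d$ is nonzero and its order divides $t$, so $g_d=wc$ with $1\le w\le t-1$. The sequence $c^{\,t-w}g_d$ is zero-sum with cross number $(t-w)/t+d/n=(t-w+d/c)/t$. Hence $w\equiv d/c\pmod t$. Both numbers lie in $[1,t-1]$, so $w=d/c$.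
\end{proof}

If $G_0$ contains a generator, an automorphism moves it to $1$ and Lemma~\ref{lem:up} turns $G_0$ into a set of divisors. In general $G_0$ contains no generator, and we need to normalize two elements at once, neither of which lies in the subgroup generated by the other. This is possible when the two subgroups meet in a group of prime order.

\begin{lemma}\label{lem:two}
Let $n=chP$ with $c,h,P$ pairwise coprime and $P$ prime. If $G_0\subseteq G$ is half-factorial and $c,h\in D(G_0)$, then some automorphism $\varphi$ of $G$ satisfies $\varphi(g_c)=c$ and $\varphi(g_h)=h$.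
\end{lemma}

\begin{proof}
Write $g_c=cu_1$ with $u_1$ coprime to $hP$, and $g_h=hu_2$ with $u_2$ coprime to $cP$. Choose $t\in[1,P-1]$ with $tu_1+u_2\equiv0\pmod P$. The sequence $g_c^{\,th}g_h^{\,c}$ has sum $ch(tu_1+u_2)=0$ in $G$ and cross number $th\cdot\frac cn+c\cdot\frac hn=\frac{t+1}P$. Integrality forces $t=P-1$, that is, $u_1\equiv u_2\pmod P$. By the Chinese remainder theorem there is $w$ with $wu_1\equiv1\pmod{hP}$ and $wu_2\equiv1\pmod c$. Then $w$ is coprime to $n$, and $wu_2\equiv wu_1\equiv1\pmod P$ gives $wu_2\equiv1\pmod{cP}$. Multiplication by $w$ is the required automorphism.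
\end{proof}

Now let $D$ be a set of divisors of $n$, viewed as a subset of $G$. For a sequence $S$ of positive integers let $\sigma(S)$ be the sum of its terms in $\mathbb{Z}$. A sequence $S$ over $D$ is zero-sum if and only if $n\mid\sigma(S)$, and $\mathsf{k}(S)=\sigma(S)/n$, because the term $d$ contributes $d/n$.

\begin{lemma}\label{lem:split}
A set $D$ of divisors of $n$ is half-factorial in $\mathbb{Z}/n\mathbb{Z}$ if and only if every sequence $S$ over $D$ with $\sigma(S)=Kn$ for an integer $K\ge2$ has a subsequence $T$ with $\sigma(T)=n$.
\end{lemma}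

\begin{proof}
If $D$ is half-factorial, then by Lemma~\ref{lem:cross} the sequence $S$ is a product of $K$ atoms of cross number $1$, and any of them serves as $T$. Conversely, such a $T$ is a nonempty proper zero-sum subsequence of $S$. So no atom has integer sum $2n$ or more, all atoms have cross number $1$, and Lemma~\ref{lem:cross} applies.
\end{proof}

Divisors that are totally ordered by divisibility behave like a well-designed system of coins: paying with the largest coins first never overshoots.

\begin{lemma}\label{lem:chain}
Let $\mathcal{C}$ be a set of divisors of $N$ that is totally ordered by divisibility. Every sequence $S$ over $\mathcal{C}$ with $\sigma(S)\ge N$ has a subsequence $T$ with $\sigma(T)=N$.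
\end{lemma}

\begin{proof}
List the terms of $S$ in decreasing order and consider the first partial sum that is at least $N$, reached by adding a term $t$. The previous partial sum is smaller than $N$ and is a multiple of $t$, and $t\mid N$. So it is at most $N-t$, and the new partial sum equals $N$.
\end{proof}

\begin{example}\label{ex:small}
If $n$ is a prime power, the set of all divisors of $n$ is half-factorial by Lemmas~\ref{lem:split} and~\ref{lem:chain}. The same holds if $n=pq$ with distinct primes $p,q$. Indeed, let $S=1^up^vq^wn^z$ have integer sum at least $2n$. If $z\ge1$, $v\ge q$ or $w\ge p$, take $T=n$, $p^q$ or $q^p$. Otherwise $pv<n$ and $u+pv\ge2n-qw>n$, and $T=1^{\,n-pv}p^v$ works. In both cases $\mu(\mathbb{Z}/n\mathbb{Z})=\tau(n)$.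
\end{example}

\section{Half of the divisors and a chain}\label{sec:lower}

The value $\frac12$ has a concrete source. If $n=n'p$ with a very large prime $p$, then the divisors of $n'$, which are half of all divisors of $n$, are tiny compared with $n$. They can be grouped into blocks of sum $n'$ with a small remainder, and this makes splitting easy. One can add a chain of multiples of $p$.

\begin{proposition}\label{prop:lower}
Let $n'$ be squarefree, let $p\ge n'\tau(n')$ be a prime not dividing $n'$, and let $n=n'p$. Then $\mu(\mathbb{Z}/n\mathbb{Z})\ge\frac12\tau(n)+\omega(n)$.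
\end{proposition}

\begin{proof}
Let $\mathcal{C}$ be a maximal chain $1=t_0\mid t_1\mid\dots\mid n'$ of divisors of $n'$, each obtained from the previous one by multiplying with a prime. Then $|\mathcal{C}|=\omega(n')+1=\omega(n)$. Put
\[
D=\{d:\ d\mid n'\}\cup\{pt:\ t\in\mathcal{C}\},\qquad |D|=\tau(n')+\omega(n)=\tfrac12\tau(n)+\omega(n).
\]
We verify the criterion of Lemma~\ref{lem:split}. Consider a sequence over $D$ with integer sum $Kn$, $K\ge2$. It consists of a sequence $U$ over the divisors of $n'$ and of the sequence $pS$ obtained by multiplying by $p$ each term of a sequence $S$ over $\mathcal{C}$.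

If $\sigma(S)\ge n'$, Lemma~\ref{lem:chain} gives a subsequence of $S$ with sum $n'$, hence a subsequence of $pS$ with sum $n$.

Let $\sigma(S)\le n'-1$. Remove from $U$ blocks of the form $d^{\,n'/d}$, each of sum $n'$, as long as possible. Let $M$ be the number of removed blocks and $U_0$ the remainder. Each divisor $d$ occurs in $U_0$ fewer than $n'/d$ times and so contributes less than $n'$. Therefore
\[
\sigma(U_0)<\tau(n')\,n'\le p\le p\big(n'-\sigma(S)\big),
\]
and this is where the size of $p$ is used. It follows that $g=n-p\sigma(S)-\sigma(U_0)$ is positive. From $Kn=p\sigma(S)+\sigma(U_0)+Mn'$ we get $g=Mn'-(K-1)n$, so $g$ is a multiple of $n'$ and $g\le Mn'$. Hence $pS$, $U_0$ and $g/n'$ of the removed blocks together have sum $n$.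
\end{proof}

The gain over $\frac12$ in the ratio is $\omega(n)/2^{\omega(n)}$, which tends to $0$ as the number of prime factors grows. The rest of the paper shows that for the integers of Theorem~\ref{thm:upper} no half-factorial set does substantially better.

\section{Four divisors that cannot occur together}\label{sec:four}

To bound $|D(G_0)|$ from above we need configurations of divisors that $D(G_0)$ cannot contain. The smallest instance of ours shows the whole mechanism.

\begin{example}\label{ex:thirty}
Let $n=30=6\cdot5$, where $5\equiv-1\pmod6$, and consider the divisors $1,6,10,15$. Start from the identity $5+1+4\cdot6=30$. The divisor $5$ is not in our set and is not a sum of $10$'s and $15$'s, but $5+30=10+10+15$ is. So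
\[
A=10^2\cdot15\cdot1\cdot6^4
\]
has integer sum $60$. Suppose that $A$ splits into two parts of sum $30$. In the part that contains the term $1$, let $5r$ be the contribution of the terms $10$ and $15$, and let $w$ be the number of $6$'s. Then $5r+1+6w=30$, and reducing modulo $6$ gives $r\equiv1\pmod6$, so $r\in\{1,7\}$. The value $r=1$ is not of the form $2y_1+3y_2$, and $r=7$ gives $35>30$. So $\{1,6,10,15\}$ is not half-factorial, by Lemma~\ref{lem:split}. Consequently $\mu(\mathbb{Z}/30\mathbb{Z})\le7$: a half-factorial set with $8$ elements would contain an element of every order, and after moving the generator to $1$, Lemma~\ref{lem:up} would show that it contains $1,6,10,15$.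
\end{example}

In the general configuration $1$ and $6$ are replaced by complementary divisors $c$ and $h$ of $n'$, and $2$ and $3$ by coprime factors $a_1,a_2$ of $h$. A further factor $\theta$ of $h$ is allowed; it gives the freedom that Section~\ref{sec:families} needs.

\begin{proposition}\label{prop:four}
Let $n'$ be squarefree, let $P$ be a prime with $P\equiv-1\pmod{n'}$, and let $n=n'P$. Let $c,h,\theta,a_1,a_2$ be positive integers with
\[
ch=n',\qquad \theta a_1a_2\mid h,\qquad a_1,a_2\ge2 .
\]
If $G_0$ is a half-factorial subset of a cyclic group of order $n$, then $D(G_0)$ does not contain all four divisors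
\[
c,\qquad h,\qquad d_1=a_1\theta cP,\qquad d_2=a_2\theta cP .
\]
\end{proposition}

\begin{proof}
Put $M=h/\theta$ and $e=\theta cP$. Then $n=eM$, $d_1=a_1e$, $d_2=a_2e$ and $a_1a_2\mid M$. Since $n'=c\theta M$ is squarefree, $c,\theta,M$ are pairwise coprime and so are $a_1,a_2$; in particular $M\ge6$. The four divisors are distinct: $c\neq h$ because they are coprime and $h\ge6$, the prime $P$ divides $d_1,d_2$ but not $ch$, and $a_1\ne a_2$.

Suppose that $G_0\subseteq\mathbb{Z}/n\mathbb{Z}$ is half-factorial and that all four divisors lie in $D(G_0)$.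

\emph{Normalization.} By Lemma~\ref{lem:two} we may assume that $g_c=c$ and $g_h=h$. We have $c\mid d_j$, and $d_j\neq n$ because $a_j<a_1a_2\le M$. Lemma~\ref{lem:up} gives $g_{d_j}=d_j$ for $j=1,2$. So the set of divisors $\{c,h,d_1,d_2\}$ is contained in $G_0$ and is half-factorial.

\emph{The sequence.} Since $M\mid n'$, we have $M\mid P+1$, and $\ell=c\big(P-\frac{P+1}M\big)$ is a positive integer. It satisfies $\ell h=\theta cMP-\theta c(P+1)$, that is,
\begin{equation}\label{eq:identity}
e+\theta c+\ell h=n .
\end{equation}
This is the analogue of $5+1+4\cdot6=30$. Next we write $e+n=(M+1)e$ as a sum of terms $d_1,d_2$. Choose $x_1\in[1,a_2-1]$ with $x_1a_1\equiv1\pmod{a_2}$. Then $M+1-x_1a_1$ is positive, since $x_1a_1<a_1a_2\le M$, and divisible by $a_2$. Call it $x_2a_2$, so that $x_1a_1+x_2a_2=M+1$. By \eqref{eq:identity} the sequence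
\[
A=d_1^{\,x_1}\,d_2^{\,x_2}\,c^{\,\theta}\,h^{\,\ell}
\]
has integer sum $(M+1)e+\theta c+\ell h=2n$. By Lemma~\ref{lem:split} it splits into two parts of sum $n$ each.

\emph{The splitting is impossible.} One of the two parts contains a term $c$. Let it be $d_1^{\,y_1}d_2^{\,y_2}c^{\,v}h^{\,w}$ with $1\le v\le\theta$, and put $r=y_1a_1+y_2a_2$. Then $0\le r\le M+1$ and
\[
re+vc+wh=n .
\]
Reduce modulo $\theta$. As $\theta$ divides $e$, $h$ and $n$, it divides $vc$, hence $v$, and so $v=\theta$. Reduce modulo $M$. As $M$ divides $h$ and $n$, it divides $re+\theta c=\theta c(rP+1)$, hence $rP+1$, and $P\equiv-1\pmod M$ gives $r\equiv1\pmod M$. Thus $r=1$ or $r=M+1$. The first is impossible because $a_1,a_2\ge2$, and the second because $(M+1)e>n$.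
\end{proof}

\begin{remark}\label{rem:hyp}
Neither hypothesis can simply be dropped. If $a_1=1$ is allowed, the choice $n'=h=a_2=2$, $P=3$, $c=\theta=1$ gives the divisors $1,2,3,6$ of $6$, which form a half-factorial set by Example~\ref{ex:small}. Without the congruence, take $n'=6$ and $P=7$: the analogue $\{1,6,14,21\}$ of the set in Example~\ref{ex:thirty} is half-factorial in $\mathbb{Z}/42\mathbb{Z}$. To see this, note first that the subsequences of $1^u6^w$ realize every sum $z\equiv u\pmod6$ with $0\le z\le u+6w$, by deleting $6$'s and groups of six $1$'s. Let $S$ have sum $42K$ with $K\ge2$ and contain neither $14^3$ nor $21^2$. Its terms $14,21$ contribute $7r$ with $r\in\{0,2,3,4,5,7\}$, and its remaining part $1^u6^w$ has $u\equiv-7r\pmod 6$. If $r\le5$, combine all terms $14,21$ with $z=42-7r$. If $r=7$, then $u\equiv5\pmod6$ and $u+6w\ge35$, so $1^{u-1}6^w$ realizes $z=28$, which we combine with one term $14$.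
\end{remark}

\section{Admissible pairs of set families}\label{sec:families}

From now on $n=mP_1\cdots P_k$ is as in Theorem~\ref{thm:upper}. Write $[j]=\{1,\dots,j\}$, with $[0]=\emptyset$, and $2^{[j]}$ for the family of all subsets of $[j]$. For $x\subseteq[s]$ and $y\subseteq[k]$ put $q_x=\prod_{j\in x}q_j$, $P_y=\prod_{j\in y}P_j$ and $x^c=[s]\setminus x$. The divisors of $n$ are the products $q_xP_y$. For a half-factorial set $G_0\subseteq\mathbb{Z}/n\mathbb{Z}$ we cut $D=D(G_0)$ into fibers
\[
D_x=\{y\subseteq[k]:\ q_xP_y\in D\}\qquad(x\subseteq[s]).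
\]
Proposition~\ref{prop:four} applies to the prime $P_i$ inside the subgroup of order $mP_1\cdots P_i$. We take $a_1,a_2$ from the primes $q_j$ and $\theta$ from the primes $P_j$, and we record what the configuration looks like in the second coordinate.

\begin{definition}\label{def:triple}
Let $k\ge0$ and $i\in[k]$. A \emph{triple of level $i$ in $[k]$} is a triple $(\gamma,\eta,\delta)$ of subsets of $[k]$ of the form
\[
\gamma=u\cup T,\qquad \eta=([i-1]\setminus u)\cup T,\qquad \delta=v\cup\{i\}\cup T,
\]
where $T=\{i+1,\dots,k\}$ and $u\subseteq v\subseteq[i-1]$. A pair $(\mathcal{A},\mathcal{A}')$ of families in $2^{[k]}$ is \emph{admissible} if there is no triple, of any level, with $\gamma,\delta\in\mathcal{A}$ and $\eta\in\mathcal{A}'$, and none with $\gamma,\delta\in\mathcal{A}'$ and $\eta\in\mathcal{A}$.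
\end{definition}

\begin{lemma}\label{lem:translate}
Let $X,Y_1,Y_2\subseteq[s]$ be pairwise disjoint with $Y_1,Y_2\neq\emptyset$, and let $(\gamma,\eta,\delta)$ be a triple of some level $i$ in $[k]$. Then the four relations
\[
\gamma\in D_X,\qquad\eta\in D_{X^c},\qquad\delta\in D_{X\cup Y_1},\qquad\delta\in D_{X\cup Y_2}
\]
do not all hold.
\end{lemma}

\begin{proof}
Let $u,v,T$ be as in Definition~\ref{def:triple}, let $n'=mP_1\cdots P_{i-1}$, and let $H$ be the subgroup of order $n/P_T=n'P_i$. Put
\[
c=q_XP_u,\qquad h=q_{X^c}P_{[i-1]\setminus u},\qquad\theta=P_{v\setminus u},\qquad a_j=q_{Y_j}.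
\]
Then $ch=n'$, $a_1,a_2\ge2$, and $\theta a_1a_2\mid h$ because $v\setminus u\subseteq[i-1]\setminus u$ and $Y_1,Y_2$ are disjoint subsets of $X^c$. Moreover $a_j\theta cP_i=q_{X\cup Y_j}P_{v\cup\{i\}}$. If all four relations held, then by \eqref{eq:subgroup} with $Q=P_T$ the set $D(G_0\cap H)$ would contain $c$, $h$, $a_1\theta cP_i$ and $a_2\theta cP_i$. Since $P_i\equiv-1\pmod{n'}$, this contradicts Proposition~\ref{prop:four}.
\end{proof}

The lemma links the fibers over $X$ and $X^c$, so we study pairs of fibers $(D_x,D_{x^c})$. If the fibers over $X$, $X\cup Y_1$ and $X\cup Y_2$ agree, the lemma forbids exactly the first pattern in the definition of admissibility. How large can an admissible pair be? For $k=1$ the only triple is $(\emptyset,\emptyset,\{1\})$, which rules out $\mathcal{A}=\mathcal{A}'=2^{[1]}$ and gives $|\mathcal{A}|+|\mathcal{A}'|\le3$ out of a possible $4$. For general $k\ge1$ there are two instructive examples. If $\mathcal{A}=\mathcal{A}'=2^{[k-1]}$, the pair is admissible because $k\in\delta$ for every triple; its total size is $2^k$, and it corresponds to the divisors of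 $n/P_k$ in Section~\ref{sec:lower}. If $\mathcal{A}=2^{[k]}$ and $\mathcal{A}'=\{[k]\}$, the pair is admissible because $i\notin\gamma$ and $i\notin\eta$; its total size is $2^k+1$. We show that $2^k+1$, out of a possible $2^{k+1}$, is the maximum.

The natural induction splits each family according to whether $k$ belongs to a set. For $\mathcal{E}\subseteq2^{[k]}$ put
\[
\mathcal{E}_0=\{x\subseteq[k-1]:\ x\in\mathcal{E}\},\qquad\mathcal{E}_1=\{x\subseteq[k-1]:\ x\cup\{k\}\in\mathcal{E}\},
\]
and write $x^*=[k-1]\setminus x$. Triples of level below $k$ constrain only the upper halves $\mathcal{A}_1,\mathcal{A}'_1$, and the lower halves can be large. Pairing $x$ with $x^*$ gives $|\mathcal{A}_0|+|\mathcal{A}'_0|\le2^{k-1}+|V|$, where $V$ is the set of $x$ with $x\in\mathcal{A}_0$ and $x^*\in\mathcal{A}'_0$. The upper halves must pay for the excess $|V|$, and they do: by the triples of level $k$, each $x\in V$ bars all supersets of $x$ from $\mathcal{A}_1$ and all supersets of $x^*$ from $\mathcal{A}'_1$. So the induction has to carry a family of barring sets along and count it.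

\begin{lemma}\label{lem:families}
Let $k\ge0$, let $(\mathcal{A},\mathcal{A}')$ be an admissible pair in $2^{[k]}$, and let $\mathcal{W}\subseteq2^{[k]}$ be such that for every $w\in\mathcal{W}$ no member of $\mathcal{A}$ contains $w$ and no member of $\mathcal{A}'$ contains $[k]\setminus w$. Then
\[
|\mathcal{A}|+|\mathcal{A}'|+|\mathcal{W}|\le2^k+1 .
\]
In particular, $|\mathcal{A}|+|\mathcal{A}'|\le2^k+1$ for every admissible pair.
\end{lemma}

\begin{proof}
We use induction on $k$. Let $k=0$. If $\mathcal{W}=\emptyset$, the sum is at most $2$. If $\mathcal{W}=\{\emptyset\}$, then $\mathcal{A}=\mathcal{A}'=\emptyset$ and the sum is $1$.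

Let $k\ge1$, let $V$ be as above, and put $\mathcal{Z}=V\cup\mathcal{W}_0\cup\mathcal{W}_1\subseteq2^{[k-1]}$.

\emph{Upper halves.} We claim that $(\mathcal{A}_1,\mathcal{A}'_1)$ and $\mathcal{Z}$ satisfy the hypotheses for $k-1$. Adjoining $k$ to the three sets of a triple of level $i$ in $[k-1]$ yields a triple of level $i$ in $[k]$, so $(\mathcal{A}_1,\mathcal{A}'_1)$ is admissible. Let $x\in\mathcal{Z}$.

Suppose that $y\in\mathcal{A}_1$ contains $x$, so $y\cup\{k\}\in\mathcal{A}$. If $x\in V$, then $(x,\,x^*,\,y\cup\{k\})$ is a triple of level $k$ with $\gamma,\delta\in\mathcal{A}$ and $\eta\in\mathcal{A}'$, against admissibility. If $x\in\mathcal{W}_0\cup\mathcal{W}_1$, then one of $x$ and $x\cup\{k\}$ is a member of $\mathcal{W}$, and it is contained in $y\cup\{k\}$, against the hypothesis on $\mathcal{W}$.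

Suppose that $y\in\mathcal{A}'_1$ contains $x^*$, so $y\cup\{k\}\in\mathcal{A}'$. If $x\in V$, then $(x^*,\,x,\,y\cup\{k\})$ is a triple of level $k$ with $\gamma,\delta\in\mathcal{A}'$ and $\eta\in\mathcal{A}$. If $x\in\mathcal{W}_0\cup\mathcal{W}_1$, then one of $x$ and $x\cup\{k\}$ is a member $w$ of $\mathcal{W}$, and $[k]\setminus w\subseteq x^*\cup\{k\}\subseteq y\cup\{k\}$. Both cases are again contradictory.

By induction,
\begin{equation}\label{eq:upperhalf}
|\mathcal{A}_1|+|\mathcal{A}'_1|+|\mathcal{Z}|\le2^{k-1}+1 .
\end{equation}

\emph{Lower halves.} We claim that for every $x\subseteq[k-1]$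
\[
\mathbf{1}[x\in\mathcal{A}_0]+\mathbf{1}[x\in\mathcal{W}_0]+\mathbf{1}[x^*\in\mathcal{A}'_0]+\mathbf{1}[x\in\mathcal{W}_1]\ \le\ 1+\mathbf{1}[x\in\mathcal{Z}].
\]
If $x\in\mathcal{W}_0$, then $x\in\mathcal{W}$, so $x\notin\mathcal{A}$; the first two terms add up to at most $1$. If $x\in\mathcal{W}_1$, then $x^*$ is the complement in $[k]$ of $x\cup\{k\}\in\mathcal{W}$, so $x^*\notin\mathcal{A}'$; the last two terms add up to at most $1$. This settles the case $x\in\mathcal{Z}$. If $x\notin\mathcal{Z}$, the second and fourth terms vanish, and the first and third are not both $1$ because $x\notin V$. Summing over $x$ gives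
\[
|\mathcal{A}_0|+|\mathcal{A}'_0|+|\mathcal{W}|\le2^{k-1}+|\mathcal{Z}| .
\]
Adding \eqref{eq:upperhalf} completes the induction.
\end{proof}

\section{Squares in dense families}\label{sec:squares}

If every pair $(D_x,D_{x^c})$ were admissible, Lemma~\ref{lem:families} would give $2|D|\le2^s(2^k+1)$, that is, $|D|\le(\frac12+2^{-k-1})\tau(n)$. But one inadmissible pair is no contradiction, since Lemma~\ref{lem:translate} also involves the fibers over $X\cup Y_1$ and $X\cup Y_2$. We therefore need several related sets $x$ with the same pair of fibers. The number of possible pairs depends only on $k$, so for large $s$ the following lemma provides them.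

\begin{lemma}\label{lem:square}
Let $\mathcal{F}\subseteq2^{[s]}$ and $\kappa>0$ with $|\mathcal{F}|\ge\kappa2^s$. Suppose that $m_0=\lfloor s/2\rfloor\ge1$ and $2/\sqrt{m_0}<\kappa^4$. Then there are pairwise disjoint $X,Y_1,Y_2\subseteq[s]$ with $Y_1,Y_2\ne\emptyset$ such that
\[
X,\quad X\cup Y_1,\quad X\cup Y_2,\quad X\cup Y_1\cup Y_2
\]
all belong to $\mathcal{F}$.
\end{lemma}

The idea is to restrict $\mathcal{F}$ to a product of two chains, one in each half of the ground set. There the required configuration is an axis-parallel rectangle in a grid, and the Cauchy--Schwarz inequality counts rectangles. The hypothesis on $m_0$ makes degenerate rectangles too rare to account for the count.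

\begin{proof}
Split $[s]=S_1\cup S_2$ into disjoint sets of sizes $m_1,m_2\ge m_0$. For $\nu=1,2$ take a uniformly random ordering of $S_\nu$ and a random integer $l_\nu$ with $\Pr(l_\nu=l)=\binom{m_\nu}l2^{-m_\nu}$, all four independent. The set of the first $l_\nu$ elements of $S_\nu$ equals a given $l$-element subset of $S_\nu$ with probability $\binom{m_\nu}l2^{-m_\nu}\big/\binom{m_\nu}l=2^{-m_\nu}$. So the union $R(l_1,l_2)$ of these two initial segments is a uniformly random subset of $[s]$, and it lies in $\mathcal{F}$ with probability at least $\kappa$. By averaging we can fix the two orderings so that $f(l_1,l_2)=\mathbf{1}[R(l_1,l_2)\in\mathcal{F}]$ satisfies $\mathbb{E}f(l_1,l_2)\ge\kappa$.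

Let $l_1',l_2'$ be independent copies of $l_1,l_2$. Using $\mathbb{E}(\xi^2)\ge(\mathbb{E}\xi)^2$ twice, we get
\begin{align*}
\mathbb{E}\big[f(l_1,l_2)f(l_1',l_2)f(l_1,l_2')f(l_1',l_2')\big]
&=\mathbb{E}_{l_1,l_1'}\Big[\big(\mathbb{E}_{l_2}f(l_1,l_2)f(l_1',l_2)\big)^2\Big]\\
&\ge\Big(\mathbb{E}_{l_2}\Big[\big(\mathbb{E}_{l_1}f(l_1,l_2)\big)^2\Big]\Big)^2\ \ge\ \kappa^4 .
\end{align*}
For $M=m_\nu$ we have $\Pr(l_\nu=l_\nu')=4^{-M}\sum_l\binom Ml^2=4^{-M}\binom{2M}M=\prod_{j=1}^M\frac{2j-1}{2j}$. Since $\frac{2j-1}{2j}\le\frac{2j}{2j+1}$, the square of this product is at most $\prod_{j=1}^M\frac{2j-1}{2j+1}=\frac1{2M+1}\le\frac1{m_0}$. Hence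
\[
\Pr\big(l_1=l_1'\text{ or }l_2=l_2'\big)\le2/\sqrt{m_0}<\kappa^4 ,
\]
and there are values $l_1\neq l_1'$ and $l_2\ne l_2'$ at which all four factors equal $1$. The product is symmetric in $l_\nu$ and $l_\nu'$, so we may assume $l_\nu<l_\nu'$. Let $X=R(l_1,l_2)$ and let $Y_\nu$ consist of the elements of $S_\nu$ in positions $l_\nu+1,\dots,l_\nu'$. Then $X\cup Y_1=R(l_1',l_2)$, $X\cup Y_2=R(l_1,l_2')$ and $X\cup Y_1\cup Y_2=R(l_1',l_2')$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]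
Let $G_0\subseteq\mathbb{Z}/n\mathbb{Z}$ be half-factorial, let $D=D(G_0)$, and suppose that $|G_0|=|D|>(\frac12+2^{-k})2^{s+k}$.

\emph{Many large pairs of fibers.} The average of $|D_x|+|D_{x^c}|$ over $x\subseteq[s]$ is $2|D|/2^s>2^k+2$. Let $\kappa_0$ be the proportion of those $x$ for which $|D_x|+|D_{x^c}|\ge2^k+2$. For these $x$ the sum is at most $2^{k+1}$ and for the others at most $2^k+1$, so the average is at most $2^k+1+\kappa_02^k$. Hence $\kappa_0>2^{-k}$.

\emph{One popular pair.} There are $2^{2^k}\cdot2^{2^k}=2^{2^{k+1}}$ pairs of families in $2^{[k]}$. So there is a pair $(\mathcal{A},\mathcal{A}')$ with $|\mathcal{A}|+|\mathcal{A}'|\ge2^k+2$ such that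
\[
\mathcal{F}=\{x\subseteq[s]:\ D_x=\mathcal{A},\ D_{x^c}=\mathcal{A}'\}
\]
has at least $\kappa2^s$ members, where $\kappa=2^{-k-2^{k+1}}$.

\emph{A square.} Here the size of $s$ is used. The condition $2/\sqrt{m_0}<\kappa^4$ of Lemma~\ref{lem:square} means $m_0>4\kappa^{-8}=2^{2+8k+2^{k+4}}$. It holds because $m_0=\lfloor s/2\rfloor\ge2^{2^{k+5}}$ and $2^{k+5}-2^{k+4}=16\cdot2^k\ge16(k+1)>2+8k$. We obtain pairwise disjoint $X,Y_1,Y_2$ with $Y_1,Y_2\neq\emptyset$ and $X$, $X\cup Y_1$, $X\cup Y_2$, $X\cup Y_1\cup Y_2\in\mathcal{F}$.

\emph{The contradiction.} By Lemma~\ref{lem:families} the pair $(\mathcal{A},\mathcal{A}')$ is not admissible, so there is a triple $(\gamma,\eta,\delta)$ of one of the two kinds in Definition~\ref{def:triple}.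

If $\gamma,\delta\in\mathcal{A}$ and $\eta\in\mathcal{A}'$, we use $D_X=D_{X\cup Y_1}=D_{X\cup Y_2}=\mathcal{A}$ and $D_{X^c}=\mathcal{A}'$. All four relations of Lemma~\ref{lem:translate} hold, a contradiction.

If $\gamma,\delta\in\mathcal{A}'$ and $\eta\in\mathcal{A}$, we read the square from its fourth corner. Put $X'=(X\cup Y_1\cup Y_2)^c$, which is disjoint from $Y_1$ and $Y_2$. The sets $X'$, $X'\cup Y_1=(X\cup Y_2)^c$ and $X'\cup Y_2=(X\cup Y_1)^c$ are complements of members of $\mathcal{F}$, so $D_{X'}=D_{X'\cup Y_1}=D_{X'\cup Y_2}=\mathcal{A}'$. Also $D_{(X')^c}=D_{X\cup Y_1\cup Y_2}=\mathcal{A}$. All four relations of Lemma~\ref{lem:translate} hold with $X'$ in place of $X$, again a contradiction.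

Hence $|G_0|\le(\frac12+2^{-k})\tau(n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twosided}]
The upper bound is Theorem~\ref{thm:upper}, and the lower bound is Proposition~\ref{prop:lower} with $p=P_k$. Let $s=2^{1+2^{k+5}}$. Then $\omega(n)=s+k\le2s$, so $\log_2\omega(n)\le2+2^{k+5}\le2^{k+6}$, that is, $2^{-k}\le64/\log_2\omega(n)$. Choosing such an $n$ for each $k$ gives $\omega(n)\to\infty$ and the last assertion.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the maximal cardinality of half-factorial sets in cyclic groups},\\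
\texttt{http://www.math.univ-paris13.fr/\textasciitilde schmid/personal/schmid\_10.pdf}

\end{thebibliography}
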